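# Fair partitions with constant envy do not always exist: blowing up Paley graphs

## Two units of envy: a guess and its easy cases

Divide $n$ people into $k$ teams of almost equal size. Each person only counts friends on their own team. How little can people want to trade places? The answer one would first guess is that a small constant always suffices: whatever the friendship graph, some division leaves nobody able to gain more than, say, two friends by trading places with somebody in another team. Let us make this precise and test it.

Let $G=(N,E)$ be an undirected graph on a set $N$ of $n$ *agents*, and let $1\le k\le n$ be an integer. For an agent $i$ and a set $S\subseteq N$, the *utility* $u_i(S)=|N_G(i)\cap S|$ is the number of neighbors of $i$ in $S$.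

**Definition ($k$-partition).** A partition $P=(P_1,\dots,P_k)$ of $N$ into exactly $k$ groups with $\big||P_a|-|P_b|\big|\le 1$ for all $a,b$. We write $P(i)$ for the group containing $i$.

**Definition (EF-$r$).** Let $r\ge 0$. A $k$-partition $P$ is EF-$r$ if for all agents $i,j$ with $P(i)\ne P(j)$,
$$u_i\big(P(j)\setminus\{j\}\big)\le u_i\big(P(i)\big)+r. \tag{1}$$

The left side is what $i$ gets after swapping places with $j$. If $i$ and $j$ are friends, then $j$ has left the group that $i$ enters, so $j$ is not counted.

The guess is a conjecture in the paper "Partitioning Friends Fairly": *for every graph and every $k$ there is an EF-2 $k$-partition.* It is known that an EF-$O\big(\sqrt{\tfrac nk\log k}\big)$ $k$-partition always exists and can be computed efficiently. For $k=1$ the condition (1) is empty, so assume $k\ge2$ from now on. Here are some simple cases.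

* *Maximum degree at most 2* (paths, cycles). No utility exceeds 2, so every $k$-partition is EF-2.
* *Complete graph.* An agent in a group of size $s$ has utility $s-1$; after a swap into a group of size $s'\le s+1$ the utility is $s'-1\le s$. Every $k$-partition is EF-1.
* *Star.* A leaf has utility 0 or 1, so it never gains more than 1. The center has utility $|P_a|-1$ in its own group $P_a$ and would have $|P_b|-1\le|P_a|$ after a swap with a leaf of $P_b$. Every $k$-partition is EF-1. For $n=4$ and $k=2$ none is EF-0: the groups are {center, leaf} and {leaf, leaf}, and a leaf of the second group gains 1 by swapping with the leaf of the first. So $r=0$ is too much to ask.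
* *Complete bipartite graph with sides $A,B$, and $k=2$.* Split each side as evenly as possible; if both sides are odd, give the two extra agents to different groups. The group sizes differ by at most 1, and each agent's numbers of neighbors in the two groups differ by at most 1. This is EF-1.

The last example rests on a principle. If the agents fall into classes of interchangeable people, one splits every class evenly. If each class size is divisible by $k$ this is perfect: all groups look the same to every agent, and the partition is EF-0. Only the remainders modulo $k$ cause trouble. In the bipartite case they cost 1. We shall see that with many classes, arranged in the right pattern, the remainders cost as much as we like.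

## What is true: unbounded envy for every $k\ge 2$

Call agents $i,j$ *twins* if $N_G(i)=N_G(j)$. Twins are non-adjacent, since $j\in N_G(i)=N_G(j)$ is impossible. For example, two leaves of a star are twins. For $k\ge 2$ let
$$\theta_k=\lfloor k/2\rfloor\lceil k/2\rceil\Big/\tbinom k2 .$$
This equals $\frac{k}{2(k-1)}$ for $k$ even and $\frac{k+1}{2k}$ for $k$ odd, so $\frac12<\theta_k\le 1$. It has a simple meaning: if $kv+\lfloor k/2\rfloor$ identical objects are split into $k$ parts as evenly as possible, then $\theta_k$ is the fraction of pairs of parts that differ. For $k=2$ the two parts of an odd number always differ, and $\theta_2=1$. For $k=3$ the parts are $v+1,v,v$; two of the three pairs differ, and $\theta_3=\frac23$.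

**Theorem 1.** Let $k\ge 2$, let $q\ge5$ be a prime power with $q\equiv1\pmod 4$, and put
$$\sigma=\frac{\sqrt q-1}{2},\qquad \rho=\sigma\sqrt{\theta_k\,\frac{q-1}{q}} .$$
For every integer $n\ge(3q+2)k^q$ there is a graph $G$ on $n$ agents that has no EF-$r$ $k$-partition for any $r<\rho$. Moreover, for every $r<\rho$, every $k$-partition $P$ of $G$ contains twins $i,j$ in different groups with $u_i(P(j)\setminus\{j\})>u_i(P(i))+r$.

**Corollary 2.**

1. For every $k\ge2$ and every $n\ge161\cdot k^{53}$ some $n$-agent graph has no EF-2 $k$-partition. For $k=2$, $n\ge 89\cdot2^{29}$ suffices. So the conjecture is false for every $k\ge 2$.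
2. For every $k\ge2$ and every constant $r$, for all sufficiently large $n$ some $n$-agent graph has no EF-$r$ $k$-partition.
3. For all $k\ge2$ and $n\ge k^{10}$ some $n$-agent graph has no EF-$r$ $k$-partition for any $r\le\frac1{20}\sqrt{\log n/\log k}$.

The exact growth rate is not determined: a gap remains between part 3 and the upper bound $O\big(\sqrt{(n/k)\log k}\big)$ quoted above.

## Blow-ups turn envy between twins into linear inequalities

**Definition (blow-up).** Let $H$ be a graph and let $m_c\ge1$ be an integer for each $c\in V(H)$. The blow-up $G$ of $H$ with sizes $m_c$ has vertex set $\bigsqcup_c V_c$ with $|V_c|=m_c$. Each class $V_c$ is independent; for $c\neq c'$ all edges between $V_c$ and $V_{c'}$ are present if $c\sim c'$ in $H$, and none otherwise.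

For instance, a complete bipartite graph is a blow-up of a single edge. Agents of the same class are twins.

Let $B$ be the adjacency matrix of $H$. For a $k$-partition $P$ and a group $a$, let $y(a)\in\mathbb Z^{V(H)}$ be the vector with entries $y_c(a)=|V_c\cap P_a|$. An agent $i\in V_c$ is adjacent exactly to the agents in classes $V_{c'}$ with $c'\sim c$, so
$$u_i(P_a)=\sum_{c'\sim c}y_{c'}(a)=(By(a))_c . \tag{2}$$

**Lemma 3.** Let $P$ be a $k$-partition of a blow-up that satisfies (1) for all pairs of twins in different groups. If $V_c$ meets both $P_a$ and $P_b$, where $a\ne b$, and $z=y(a)-y(b)$, then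
$$|(Bz)_c|\le r. \tag{3}$$

*Proof.* Take $i\in V_c\cap P_a$ and $j\in V_c\cap P_b$. They are non-adjacent twins, so removing $j$ from $P_b$ costs $i$ nothing: $u_i(P_b\setminus\{j\})=u_i(P_b)=(By(b))_c$. Then (1) says $(By(b))_c\le(By(a))_c+r$. Exchanging the roles of $i$ and $j$ gives $(By(a))_c\le(By(b))_c+r$. $\square$

There is one more inequality, from the balance of the group sizes: for $z=y(a)-y(b)$,
$$|\mathbf 1\cdot z|=\big||P_a|-|P_b|\big|\le 1. \tag{4}$$

## Equal odd classes, and the pentagon that escapes

Take $k=2$. Lemma 3 suggests a construction at once. Let all classes have the same odd size $m$, and let $B$ satisfy $\|Bv\|_2\ge\sigma\|v\|_2$ for all $v$, with $\sigma$ large. Let $z=y(1)-y(2)$ and let $q$ be the number of classes. Each $z_c$ is odd, because $y_c(1)+y_c(2)=m$ is odd. So $|z_c|\ge1$, hence $\|z\|_2^2\ge q$ and $\|Bz\|_2^2\ge\sigma^2q$, and some coordinate has $|(Bz)_c|\ge\sigma$. If $r<\sigma$, this contradicts (3), provided that $V_c$ meets both groups.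

The proviso is where the argument stops. If $V_c$ lies inside one group, it contains no twins in different groups, and Lemma 3 says nothing about $c$. The trouble is real. Let $H$ be the pentagon on $\mathbb Z/5$, with $c\sim c\pm1$, and let all sizes be $m=3$. The eigenvalues of its adjacency matrix are $2$ and $\frac{-1\pm\sqrt5}2$ (this is the case $q=5$ of Lemma 4 below), so $\sigma=\frac{\sqrt5-1}2>0$, and the argument, were it valid, would exclude EF-0. But consider this partition of the 15 agents.

| class $c$ | 0 | 1 | 2 | 3 | 4 |
|---|---|---|---|---|---|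
| $y_c(1)$ | 3 | 3 | 1 | 0 | 1 |
| $y_c(2)$ | 0 | 0 | 2 | 3 | 2 |
| neighbors in $P_1$ of an agent of $V_c$ | 4 | 4 | 3 | 2 | 3 |
| neighbors in $P_2$ of an agent of $V_c$ | 2 | 2 | 3 | 4 | 3 |

The groups have sizes 8 and 7. Agents of $V_0$ and $V_1$ are all in $P_1$ and prefer it. Agents of $V_3$ are all in $P_2$ and prefer it. The two split classes $V_2$, $V_4$ are indifferent. So the partition is EF-0. Here $Bz=(2,2,0,-2,0)$: its large coordinates sit exactly at the unsplit classes.

What we need is a way to force *every class to meet every group*.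

## Unequal sizes: forcing the pentagon class by class

Keep $k=2$ and the pentagon, and ask for EF-0, so $r=0$. Choose the unequal sizes
$$(m_0,m_1,m_2,m_3,m_4)=(19,5,5,3,3),\qquad n=35 .$$
Suppose a 2-partition satisfies (1) with $r=0$ for all pairs of twins in different groups, and put $z=y(1)-y(2)$. Note that $|z_c|\le m_c$, with equality exactly when $V_c$ is unsplit. We know $|\mathbf 1\cdot z|\le1$, and each class that we show to be split gives an equation $(Bz)_c=z_{c-1}+z_{c+1}=0$.

* $V_0$ is split. Otherwise one group contains at least 19 agents and the other at most $16$.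
* Hence $z_1+z_4=0$. So $|z_1|=|z_4|\le3<5$, and $V_1$ is split.
* Hence $z_0+z_2=0$. Now $\mathbf 1\cdot z=z_3+(z_1+z_4)+(z_0+z_2)=z_3$, so $|z_3|\le1<3$, and $V_3$ is split.
* Hence $z_2+z_4=0$. So $|z_2|\le 3<5$, and $V_2$ is split.
* Hence $z_1+z_3=0$. Now $\mathbf 1\cdot z=z_4+(z_0+z_2)+(z_1+z_3)=z_4$, so $|z_4|\le1<3$, and $V_4$ is split.

All classes are split, so $Bz=0$. Since $B$ is invertible, $z=0$. But $z_4$ is odd because $m_4=3$. So this graph has no EF-0 2-partition.

Each step above uses the same device. Suppose the classes in $I\subseteq V(H)$ are known to be split. Then we control the linear forms $(Bz)_c$ for $c\in I$, and the form $\mathbf1\cdot z$. By the symmetry of $B$, a combination of them is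
$$\sum_{c\in I}w_c(Bz)_c+\alpha\,(\mathbf 1\cdot z)=\kappa\cdot z,\qquad \kappa=Bw+\alpha\mathbf1,\quad w \text{ supported on } I. \tag{5}$$
The coordinates $z_c$ with $c\in I$ may be huge, as those classes may be huge, so we want $\kappa$ to vanish on $I$. That is $|I|$ linear equations in $|I|+1$ unknowns (the $w_c$ and $\alpha$), so a nonzero solution always exists. *The balance condition supplies the one extra unknown.* What remains of $\kappa\cdot z$ involves only classes outside $I$, and it is bounded. If the next class $c$ is one where $|\kappa_c|$ is largest, and if it is much larger than all later classes together, then it cannot be unsplit: its own term would dominate.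

The order of the classes is thus dictated by the elimination. In the pentagon, after $V_0$ we have the forms $\mathbf 1\cdot z$ and $z_1+z_4$; a combination $\alpha(\mathbf1\cdot z)+w_0(z_1+z_4)$ without $z_0$ has $\alpha=0$, so it does not involve $z_2$ or $z_3$. The vector $z=(-m,0,m,0,0)$ makes both forms zero with $z_2=m$ arbitrary. So the next class must be 1 or 4. The combinations used above were, in turn, $\mathbf1\cdot z$; $(Bz)_0$; $\mathbf 1\cdot z-(Bz)_0-(Bz)_1$; $(Bz)_3$; $\mathbf1\cdot z-(Bz)_1-(Bz)_2$.

For the general proof we need a base graph with large $\sigma$, the elimination with bounds on its coefficients, sizes that fit those bounds, and a count modulo $k$ for the final contradiction. Throughout, $k\ge2$ and $q\ge5$ is a prime power with $q\equiv1\pmod 4$.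

## The Paley graph stretches every vector

**Step 0.** *This step supplies a base graph whose adjacency matrix shrinks no vector by more than the factor $\sigma=(\sqrt q-1)/2$, that is, $\|Bv\|_2\ge\sigma\|v\|_2$.*

Recall that the multiplicative group of the field $\mathbb F_q$ is cyclic of even order $q-1$, so exactly half of its elements are squares. The quadratic character $\chi$ is $1$ on nonzero squares, $-1$ on non-squares, and $\chi(0)=0$. It is multiplicative, and $\sum_u\chi(u)=0$. If $g$ generates the group, then $-1=g^{(q-1)/2}$ is a square because $(q-1)/2$ is even. So $\chi(-1)=1$.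

**Definition (Paley graph).** $H$ is the graph on $\mathbb F_q$ with $x\sim y$ iff $x-y$ is a nonzero square. Since $\chi(-1)=1$, this relation is symmetric.

For $q=5$ the nonzero squares are $1$ and $4=-1$, and $H$ is the pentagon. In general $H$ is $d$-regular with $d=\frac{q-1}2$, so its adjacency matrix $B$ satisfies $B\mathbf1=d\mathbf1$.

**Lemma 4.** The eigenvalues of $B$ are $d$ on $\mathbf1$ and $\frac{-1\pm\sqrt q}2$ on $\mathbf 1^\perp$. In particular $B$ is invertible, and
$$\|Bv\|_2\ge\sigma\|v\|_2\quad\text{for all }v,\qquad \frac d\sigma=\sqrt q+1 . \tag{6}$$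

*Proof.* Let $Q_{xy}=\chi(x-y)$, a symmetric matrix since $\chi(-1)=1$. Then
$$(Q^2)_{xy}=\sum_{s}\chi(x-s)\chi(s-y)=\sum_s\chi(s-x)\chi(s-y).$$
If $x=y$ this is $q-1$. If $x\ne y$, put $u=s-x$ and $c=x-y\neq0$; the sum is
$$\sum_u\chi(u)\chi(u+c)=\sum_{u\ne0}\chi(u^2)\,\chi(1+c/u)=\sum_{v\ne1}\chi(v)=0-\chi(1)=-1,$$
because $v=1+c/u$ runs over all elements except $1$ as $u$ runs over the nonzero elements. So $Q^2=qI-J$, where $J$ is the all-ones matrix. Also $Q\mathbf1=0$, since $\sum_u\chi(u)=0$.

The matrix $B$ has zero diagonal, and off the diagonal its entries are $\frac12(1+\chi(x-y))$. So $B=\frac12(J-I+Q)$. On $\mathbf 1$ it acts as $\frac{q-1}2=d$. The space $\mathbf1^\perp$ is invariant under $Q$, and $J=0$ and $Q^2=qI$ there. So the eigenvalues of $Q$ on $\mathbf1^\perp$ lie in $\{\sqrt q,-\sqrt q\}$, and the corresponding eigenvalues of $B$ are $\frac{-1\pm\sqrt q}2$. (Both signs occur: $Q$ has trace 0 and its eigenvalue on $\mathbf 1$ is 0.)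

All these numbers have absolute value at least $\sigma$: we have $\frac{\sqrt q-1}2=\sigma$, $\frac{\sqrt q+1}2>\sigma$, and $d=\frac{(\sqrt q-1)(\sqrt q+1)}2=\sigma(\sqrt q+1)$. Since $B$ is symmetric it has an orthonormal eigenbasis; expanding $v$ in it gives (6). $\square$

## Eliminating the large coordinates

**Step 1.** *This step fixes an order $c_1,\dots,c_q$ of the vertices of $H$ and, for each initial segment, the combination (5) that is free of the coordinates in that segment, with a bound on its coefficients. It involves $B$ only: no sizes and no partition.*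

**Lemma 5.** There are an ordering $c_1,\dots,c_q$ of $V(H)$ and, for each $0\le t<q$, a vector $w^t$ supported on $\{c_1,\dots,c_t\}$ and a real $\alpha_t$, such that $\kappa^t=Bw^t+\alpha_t\mathbf1$ satisfies
$$\kappa^t_{c_s}=0\ \ (s\le t),\qquad \kappa^t_{c_{t+1}}=1,\qquad |\kappa^t_c|\le1\ \text{ for all }c,$$
and, whenever $0\le r\le\sigma$,
$$r\|w^t\|_1+|\alpha_t|\le 3q. \tag{7}$$

*Proof.* Suppose $I=\{c_1,\dots,c_t\}$ is chosen, $0\le t<q$, and let $U=V(H)\setminus I$, so $|U|=q-t\ge1$.

*Existence.* Consider the homogeneous linear system
$$(Bw+\alpha\mathbf1)_c=0\quad\text{for all }c\in I,\qquad w\text{ supported on }I,\ \alpha\in\mathbb R.$$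
It has $t$ equations and $t+1$ unknowns, so it has a solution $(w,\alpha)\ne(0,0)$. Put $\kappa=Bw+\alpha\mathbf 1$; it is supported on $U$. (For $t=0$ this reads $w=0$, $\alpha\ne0$, $\kappa=\alpha\mathbf1$.)

*$\kappa\ne0$.* Since $B\mathbf 1=d\mathbf1$, we have
$$\kappa=B\Big(w+\frac\alpha d\mathbf1\Big). \tag{8}$$
If $\kappa=0$, then $w=-\frac\alpha d\mathbf1$ because $B$ is invertible. But $w$ vanishes on the nonempty set $U$, so $\alpha=0$, and then $w=0$. This contradicts $(w,\alpha)\neq(0,0)$.

*Choice of $c_{t+1}$.* Since $\kappa\ne0$ is supported on $U$, we can choose $c_{t+1}\in U$ maximizing $|\kappa_c|$ over $U$, and scale $(w,\alpha)$ so that $\kappa_{c_{t+1}}=1$. Then $|\kappa_c|\le1$ for all $c$. Call the scaled objects $w^t,\alpha_t,\kappa^t$; below we drop the index $t$.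

*Bound on $\alpha$.* The vector $\kappa$ is supported on $U$ with entries at most 1 in absolute value, so $\|\kappa\|_2\le\sqrt{q-t}$. Let $g=w+\frac\alpha d\mathbf1$. By (8) and (6), $\|g\|_2\le\|\kappa\|_2/\sigma\le\sqrt{q-t}/\sigma$. On $U$ the vector $g$ is constant, equal to $\alpha/d$. So
$$\sqrt{q-t}\,\frac{|\alpha|}d\le\|g\|_2\le\frac{\sqrt{q-t}}\sigma,\qquad\text{i.e.}\qquad |\alpha|\le\frac d\sigma=\sqrt q+1 .$$

*Bound on $w$.* On $I$ we have $w_c=g_c-\frac\alpha d$. By the Cauchy–Schwarz inequality on the $t$ coordinates in $I$, and since $|\alpha|/d\le1/\sigma$,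
$$\|w\|_1\le\sum_{c\in I}|g_c|+\frac{t|\alpha|}d\le\sqrt t\,\|g\|_2+\frac t\sigma\le\frac{\sqrt{t(q-t)}+t}\sigma\le\frac{q/2+q}\sigma=\frac{3q}{2\sigma}.$$

*Conclusion.* For $0\le r\le\sigma$ we get $r\|w\|_1+|\alpha|\le\frac32q+\sqrt q+1\le3q$. The last inequality is $\sqrt q+1\le\frac32q$, which holds for $q\ge1$ with $\sqrt q\ge 2$, because then $\frac32q\ge 3\sqrt q\ge\sqrt q+1$. $\square$

## Sizes: a hierarchy with prescribed remainders

**Step 2.** *This step chooses the class sizes so that each class outweighs all later ones together, so that all classes but the first leave the remainder $\lfloor k/2\rfloor$ modulo $k$, and so that every large $n$ is reached.*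

Write $m_s$ for the size of the class $V_{c_s}$ and $T_t=\sum_{s>t}m_s$, so $T_q=0$. Choose $m_q,m_{q-1},\dots,m_1$ in this order, smallest class first:

* for $t+1=q,q-1,\dots,2$, let $m_{t+1}$ be the least integer with $m_{t+1}>(k-1)(T_{t+1}+3q)$ and $m_{t+1}\equiv\lfloor k/2\rfloor\pmod k$;
* let $m_1$ be any integer with $m_1>(k-1)(T_1+3q)$.

So for all $0\le t<q$,
$$m_{t+1}>(k-1)(T_{t+1}+3q). \tag{9}$$

**Lemma 6.** By the choice of $m_1$, the total $n=m_1+\dots+m_q$ can be made equal to any integer $n\ge(3q+2)k^q$.

*Proof.* Among any $k$ consecutive integers one has the required remainder, so for $1\le t<q$ we have $m_{t+1}\le(k-1)(T_{t+1}+3q)+k$. As $T_t=T_{t+1}+m_{t+1}$,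
$$T_t+3q+2\le k(T_{t+1}+3q)+k+2\le k(T_{t+1}+3q+2),$$
where the last inequality is $k+2\le2k$. We apply this for $t=q-1,\dots,1$, starting from $T_q+3q+2=3q+2$, and get $T_1+3q+2\le(3q+2)k^{q-1}$. Now $n=T_1+m_1$, and $m_1$ is any integer that is at least $(k-1)(T_1+3q)+1$. So $n$ can be any integer that is at least
$$kT_1+3q(k-1)+1\le k(T_1+3q+2)\le(3q+2)k^q.\qquad\square$$

Leaving $m_1$ without a congruence is what lets us reach every $n$; the price will be the factor $\frac{q-1}q$ in $\rho$.

Given $n\ge(3q+2)k^q$, let $G$ be the blow-up of the Paley graph $H$ with these sizes and total $n$. The graph $G$ does not depend on $r$.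

## Every class meets every group

**Step 3.** *This step removes the proviso that stopped the first attempt.*

Let $0\le r<\rho$. Since $\theta_k\le1$, we have $\rho\le\sigma$, so (7) applies to $r$. Suppose, for contradiction with Theorem 1, that $P$ is a $k$-partition of $G$ satisfying (1) for all pairs of twins in different groups. Then Lemma 3 applies to $P$.

**Lemma 7.** Every class $V_c$ meets every group.

*Proof.* We use induction along the ordering. Let $0\le t<q$, suppose that $V_{c_1},\dots,V_{c_t}$ meet every group, and suppose that $V_{c_{t+1}}$ misses some group $P_b$. The $m_{t+1}$ members of $V_{c_{t+1}}$ lie in the other $k-1$ groups, so some group $P_a$ contains at least $m_{t+1}/(k-1)$ of them. Let $z=y(a)-y(b)$, and write $w,\alpha,\kappa$ for $w^t,\alpha_t,\kappa^t$.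

*Upper bound on $\kappa\cdot z$.* Each $V_{c_s}$ with $s\le t$ meets both $P_a$ and $P_b$, so $|(Bz)_{c_s}|\le r$ by (3). Also $|\mathbf1\cdot z|\le1$ by (4). By (5) and (7),
$$|\kappa\cdot z|=\Big|\sum_{s\le t}w_{c_s}(Bz)_{c_s}+\alpha\,(\mathbf1\cdot z)\Big|\le r\|w\|_1+|\alpha|\le3q .$$

*Lower bound on $\kappa\cdot z$.* The coordinates $c_1,\dots,c_t$ do not contribute, since $\kappa$ vanishes there. At $c_{t+1}$ we have $\kappa_{c_{t+1}}=1$ and $z_{c_{t+1}}=y_{c_{t+1}}(a)-0\ge m_{t+1}/(k-1)$. At $c_s$ with $s>t+1$ we have $|\kappa_{c_s}|\le1$ and $|z_{c_s}|\le m_s$. Hence, by (9),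
$$\kappa\cdot z\ge\frac{m_{t+1}}{k-1}-\sum_{s>t+1}m_s=\frac{m_{t+1}}{k-1}-T_{t+1}>3q .$$
The two bounds contradict each other. $\square$

The induction starts at $t=0$ with no hypothesis: there $w=0$, $\kappa=\mathbf1$ after scaling if necessary, and the argument says that the largest class cannot avoid a group because of the balance condition alone.

Combining Lemmas 3 and 7,
$$\big|\big(B(y(a)-y(b))\big)_c\big|\le r\qquad\text{for all groups }a\ne b\text{ and all }c\in V(H). \tag{10}$$

## Remainders modulo $k$ and the final contradiction

**Step 4.** *This step finds two groups whose difference vector is long, so that (6) contradicts (10).* For $k=2$ it is the parity argument of the first attempt; for general $k$ we average over pairs of groups.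

Fix $2\le s\le q$ and write $y(a)$ for $y_{c_s}(a)$ in this paragraph. These are $k$ integers with sum $m_s$. Expanding the squares,
$$\sum_{a<b}\big(y(a)-y(b)\big)^2=(k-1)\sum_ay(a)^2-2\sum_{a<b}y(a)y(b)=k\sum_ay(a)^2-m_s^2 .$$
Among integer vectors of length $k$ with sum $m_s$, the sum of squares is smallest when the entries differ by at most 1: if two entries satisfy $x'\le x-2$, moving a unit from $x$ to $x'$ changes the sum of squares by $(x-1)^2+(x'+1)^2-x^2-x'^2=2(x'-x+1)<0$. Since $m_s=kv+\lfloor k/2\rfloor$ for an integer $v$, such a vector has $\lfloor k/2\rfloor$ entries equal to $v+1$ and $\lceil k/2\rceil$ entries equal to $v$, and its sum over pairs is $\lfloor k/2\rfloor\lceil k/2\rceil$. Hence for every $s$ with $2\le s\le q$,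
$$\sum_{a<b}\big(y_{c_s}(a)-y_{c_s}(b)\big)^2\ge\lfloor k/2\rfloor\lceil k/2\rceil=\theta_k\tbinom k2 .$$

Sum this over $s=2,\dots,q$ and divide by the number $\binom k2$ of pairs of groups. The average over pairs of $\sum_{s\ge2}(y_{c_s}(a)-y_{c_s}(b))^2$ is at least $(q-1)\theta_k$. So for some pair $a<b$ the vector $z=y(a)-y(b)$ satisfies
$$\|z\|_2^2\ge(q-1)\theta_k .$$
By (6), $\|Bz\|_2^2\ge\sigma^2(q-1)\theta_k$. The vector $Bz$ has $q$ coordinates, so for some $c$
$$|(Bz)_c|\ge\sigma\sqrt{\theta_k\,\frac{q-1}q}=\rho>r .$$
This contradicts (10). So for each $0\le r<\rho$, every $k$-partition of $G$ violates (1) for some pair of twins in different groups; a violation for $r=0$ is also one for any negative $r$, so the restriction $r\ge0$ loses nothing. In particular $G$ has no EF-$r$ $k$-partition. This proves Theorem 1. $\blacksquare$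

## From $q$ to explicit bounds on $n$

It remains to choose $q$ in Theorem 1.

**Corollary 2, part 1.** *We need $\rho>2$.* Take the prime $q=53\equiv1\pmod4$. Then $\sqrt{53}>7.28$, so $\sigma>3.14$. Since $\theta_k>\frac12$,
$$\rho>3.14\sqrt{52/106}>3.14\cdot0.70>2.19>2,$$
and $3q+2=161$. So there is a graph with no EF-2 $k$-partition for every $n\ge161\cdot k^{53}$. For $k=2$ take the prime $q=29\equiv1\pmod 4$ and use $\theta_2=1$: here $\sigma>2.19$, so $\rho>2.19\sqrt{28/29}>2.15>2$, and $3q+2=89$.

**Corollary 2, part 2.** *We need $\rho\to\infty$ for fixed $k$.* Take $q=5^j$, a prime power congruent to 1 modulo 4. Then $\rho\ge\sigma\sqrt{\frac12\cdot\frac{q-1}q}\to\infty$ as $j\to\infty$. Choose $j$ with $\rho>r$; every $n\ge(3q+2)k^q$ will do.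

**Corollary 2, part 3.** *We take $q$ as large as the given $n$ allows, up to constants.* Put $x=\frac12\log_kn$, so $x\ge5$ because $n\ge k^{10}$. Choose $q=5^j$ with $j\ge1$ and $q\le x<5q$. We have $3q+2\le2^q\le k^q$: for $q=5$ the first inequality is $17\le32$, and when $q$ grows by 1 the left side grows by 3 while the right side at least doubles. Therefore
$$n=k^{2x}\ge k^{2q}=k^q\cdot k^q\ge(3q+2)k^q ,$$
and Theorem 1 applies. As $q\ge5$, we have $\sqrt q-1\ge(1-1/\sqrt5)\sqrt q\ge0.55\sqrt q$, so $\sigma\ge0.275\sqrt q$, and $\sqrt{(q-1)/(2q)}\ge\sqrt{0.4}>0.63$. Using $\theta_k>\frac12$ and $q>x/5$,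
$$\rho>0.275\cdot0.63\sqrt q>0.173\sqrt q>0.173\sqrt{x/5}>0.077\sqrt x=0.077\sqrt{\tfrac12\log_kn}>\tfrac1{20}\sqrt{\log_kn}.$$
Since $\log_kn=\log n/\log k$, every $r\le\frac1{20}\sqrt{\log n/\log k}$ is smaller than $\rho$, and the graph of Theorem 1 has no EF-$r$ $k$-partition for any such $r$. $\square$
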